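# Rounding up the fractional chromatic index of graphs with at most three odd ears

## 1. Rounding up, and the Petersen graph minus a vertex

All graphs are finite and loopless, but may have parallel edges. The chromatic index $\chi'(G)$ is the minimum number of matchings needed to cover $E(G)$; making the matchings disjoint, we see that it is the least number of colors in a proper edge-coloring. From now on "coloring" means proper edge-coloring. The fractional chromatic index $\chi'_f(G)$ is the minimum of $\sum_M\lambda_M$ over nonnegative weights $\lambda_M$ on the matchings $M$ of $G$ such that $\sum_{M\ni e}\lambda_M\ge 1$ for every edge $e$. Giving weight $1$ to each class of a coloring shows $\chi'_f\le\chi'$, hence $\chi'(G)\ge\lceil\chi'_f(G)\rceil$. The answer one would first guess is that nothing else can go wrong: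
$$\chi'(G)=\lceil\chi'_f(G)\rceil .\tag{1.1}$$

To test this we need lower bounds for $\chi'_f$. Call a set *odd* if its cardinality is odd. A matching has at most one edge at a vertex $v$, and at most $(|S|-1)/2$ edges inside an odd set $S$. Summing $\sum_{M\ni e}\lambda_M\ge1$ over the edges at $v$, or over the edges inside $S$, gives
$$d(v)\le \chi'_f(G),\qquad |E(G[S])|\le \frac{|S|-1}{2}\,\chi'_f(G)\quad(S\text{ odd},\ |S|\ge3).\tag{1.2}$$

Now some cases by hand.

* *Bipartite graphs.* By König's theorem $\chi'=\Delta$, and $\Delta\le\chi'_f\le\chi'$. The guess holds.
* *Odd cycles.* For the cycle with $2m+1$ vertices, (1.2) gives $\chi'_f\ge 2+\frac1m$, and $\chi'=3$. The guess holds.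
* *Fat triangles.* Three vertices with multiplicities $p,q,r\ge1$. Any two edges meet, so $\chi'=p+q+r$, and (1.2) with $|S|=3$ gives $\chi'_f\ge p+q+r$. The guess holds.
* *The doubled $5$-cycle.* It has $10$ edges, so (1.2) gives $\chi'_f\ge5$. The five two-edge matchings of the $5$-cycle contain each edge exactly twice, so $\chi'=5$. The guess holds.
* *$K_4$ and $K_5$.* $\chi'(K_4)=3=\Delta$. For $K_5$, (1.2) gives $\chi'_f\ge 2\cdot 10/4=5$, and five colors suffice: on vertices $\mathbb Z_5$, give $ij$ the color $i+j$. The guess holds.

The next case breaks it. The Petersen graph $P$ is the $3$-regular graph on $10$ vertices without cycles of length $3$ or $4$. Let $P^-$ be $P$ minus a vertex.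

**Lemma 1.1.** *Every edge of $P$ lies in exactly two perfect matchings of $P$, and there are six perfect matchings. $P$ has no $3$-coloring. Moreover $\chi'_f(P^-)=3$ and $\chi'(P^-)=4$.*

**Proof.** Since there are no cycles of length $3$ or $4$, a vertex has $3$ neighbors and $6$ vertices at distance two, which makes $10$ vertices. So two nonadjacent vertices have exactly one common neighbor. Take any edge $ab$. Let $0,4$ be the other neighbors of $a$, and $2,6$ those of $b$. No vertex of $\{0,4\}$ is adjacent to one of $\{2,6\}$ (there would be a $4$-cycle), so let $1,3,5,7$ be the common neighbors of the pairs $\{0,2\},\{2,4\},\{4,6\},\{6,0\}$, respectively. They are not among $a,b,0,2,4,6$ (there would be a triangle), and they are distinct: if two of them coincided, that vertex would be adjacent to both $0$ and $4$ or to both $2$ and $6$, giving a $4$-cycle through $a$ or $b$. So these are all ten vertices. Each of $1,3,5,7$ needs one more neighbor, among $1,3,5,7$; the pairs $13,35,57,71$ would create triangles, so the last two edges are $15$ and $37$. Thus $P$ consists of the octagon $01234567$, the chords $15$ and $37$, and the edges $a0,a4,b2,b6,ab$.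

A perfect matching containing $ab$ is $ab$ plus a perfect matching of the octagon with its two chords. If the chord $15$ were used, both $2$ and $4$ would have to be matched to $3$; if $37$ were used, both $0$ and $2$ would have to be matched to $1$. So only the two perfect matchings of the octagon remain, and $ab$ lies in exactly two perfect matchings. A vertex has three edges, each in two perfect matchings, and every perfect matching uses exactly one of them, so there are six.

In a $3$-coloring of $P$ the $15$ edges would split into three perfect matchings. Let $M$ be the one containing $ab$. If $M\ni 01$, then $M=\{ab,01,23,45,67\}$ and the $5$-cycle $a,0,7,3,4$ avoids $M$. Otherwise $M=\{ab,12,34,56,70\}$ and the $5$-cycle $a,0,1,5,4$ avoids $M$. A $5$-cycle cannot be covered by the two other matchings, so $P$ has no $3$-coloring.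

Weight $\frac12$ on each of the six perfect matchings, restricted to $P^-$, shows $\chi'_f(P^-)\le3$, and $\Delta(P^-)=3$; so $\chi'_f(P^-)=3$. Suppose $P^-$ had a $3$-coloring. Its $12$ edges on $9$ vertices would split into three matchings of size $4$, each missing exactly one vertex. Each of the three vertices of degree $2$ misses one color, so they miss three distinct colors, and the deleted vertex could be put back with a $3$-coloring of $P$, which does not exist. By Vizing's theorem $\chi'(P^-)\le4$. $\square$

So (1.1) is false in general. The question becomes which structure protects it.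

## 2. Odd ears and the number $\beta$

Write $\hat G$ for the underlying simple graph of $G$.

**Definition (open odd ear-decomposition).** An open odd ear-decomposition of a graph $H$ is a sequence $P_0,P_1,\dots,P_{k-1}$ of subgraphs with union $H$ such that $P_0$ is an odd cycle; for $i\ge1$, $P_i$ is a path of odd length whose two ends are distinct and lie in $P_0\cup\dots\cup P_{i-1}$; and the internal vertices and the edges of $P_i$ do not belong to $P_0\cup\dots\cup P_{i-1}$. The $P_i$ are the *ears*; there are $k$ of them, the initial cycle included.

An ear may be a single edge. An odd cycle in a loopless graph has length at least $3$. If $H$ has such a decomposition into $m$ ears, then $H$ has an odd number of vertices (each later ear adds an even number), $H$ is connected, and, since each later ear adds one more edge than it adds vertices,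
$$|E(H)|-|V(H)|+1=m.\tag{2.1}$$
Also $H$ is $2$-connected, as adding a path with distinct ends keeps a graph $2$-connected.

**Definition ($\beta$).** $\beta(G)$ is the largest $k$ such that some subgraph of $G$ has an open odd ear-decomposition with $k$ ears; $\beta(G)=0$ if $G$ is bipartite.

If $H$ is a subgraph of $G$, then $\beta(H)\le\beta(G)$ and $\beta(\hat H)\le\beta(\hat G)$. If $K$ is a connected graph, every connected subgraph $H$ satisfies $|E(H)|-|V(H)|\le|E(K)|-|V(K)|$ (extend a spanning tree of $H$ to one of $K$), so (2.1) gives $\beta(K)\le|E(K)|-|V(K)|+1$.

Some values. An odd cycle has $\beta=1$. A $5$-cycle with one chord has $\beta=2$: the chord is an ear of length $1$. The bowtie, two triangles sharing one vertex, has $\beta=1$, since a subgraph with a decomposition is $2$-connected and so is one of the triangles. $K_4$ has $\beta=1$, because the number of vertices must be odd. $K_5$ has $\beta=6$: a $5$-cycle and five chords. For $P^-=P-b$ in the labels of Lemma 1.1, the sequence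
$$a\,4\,3\,7\,0\,a;\qquad 0\,1\,2\,3;\qquad 4\,5\,6\,7;\qquad 1\,5\tag{2.2}$$
is an open odd ear-decomposition with $4$ ears: the lengths are $5,3,3,1$, and they use all $12$ edges. As $|E|-|V|+1=4$, we get $\beta(P^-)=4$. So rounding fails at $\beta=4$, although $K_5$ shows that it does not fail for every graph with large $\beta$.

The following was posed in "Propriétés géométriques du nombre chromatique : polyèdres, structures et algorithmes", https://core.ac.uk/download/46808836.pdf.

**Conjecture.** *Each graph $G$ with $\beta(\hat G)\le3$ satisfies $\chi'(G)=\lceil\chi'_f(G)\rceil$.*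

A quoted result says that if $\beta(\hat G)\le1$, the matching polytope of $G$ has the integer decomposition property (defined in Section 9). We shall prove that the conjecture is true; Section 9 adds that the integer decomposition property holds up to $\beta(\hat G)\le3$, and that $3$ cannot be raised.

A graph $H$ is *factor-critical* if $H-v$ has a perfect matching for every vertex $v$. An odd cycle is factor-critical; the bowtie is factor-critical but not $2$-connected. We write *2cfc* for "$2$-connected and factor-critical". We need one textbook fact.

**Fact 2.1 (Lovász–Plummer).** *A 2cfc graph with at least $3$ vertices has an open odd ear-decomposition.*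

Fix a graph $G$. A set $S\subseteq V(G)$ is a *2cfc set* if $|S|\ge3$ and $\hat G[S]$ is 2cfc; such an $S$ is odd. Put $c(S)=|E(\hat G[S])|-|S|+1$. By Fact 2.1 and (2.1), $\hat G[S]$ has an open odd ear-decomposition with exactly $c(S)$ ears, so
$$1\le c(S)\le\beta(\hat G),\qquad\text{and if } c(S)=1 \text{ then } \hat G[S] \text{ is an odd cycle.}\tag{2.3}$$
For instance, in a $5$-cycle with one chord, the triangle $T$ cut off by the chord and the whole vertex set $V$ are 2cfc sets with $c(T)=1$ and $c(V)=2$, and passing from $T$ to $V$ adds one path of length $3$. The lemma says that this is the general pattern.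

**Lemma 2.2.** *Let $S\subsetneq S'$ be 2cfc sets. Then $c(S)<c(S')$. If $c(S')=c(S)+1$, then $\hat G[S']=\hat G[S]\cup R$, where $R$ is a path with two distinct ends in $S$ whose set of internal vertices is $S'\setminus S$.*

**Proof.** Let $H$ be a $2$-connected proper subgraph of a $2$-connected graph $H'$. If some edge of $H'$ not in $H$ has both ends in $H$, add it to $H$. Otherwise, as $H'$ is connected, there is an edge $ab$ with $a\in V(H)$, $b\notin V(H)$. Since $H'-a$ is connected, it contains a path from $b$ to a first vertex in $H$; together with $ab$ this is a path with distinct ends in $H$ and no internal vertex in $H$. Add it. In both cases the result is $2$-connected and $|E|-|V|$ has grown by exactly $1$. So $H'$ arises from $H$ by successively adding such paths. Apply this to $H=\hat G[S]$, $H'=\hat G[S']$: at least one path is added, and exactly one if $c(S')=c(S)+1$. $\square$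

So $c$ is a height on 2cfc sets that strictly increases under inclusion and, if $\beta(\hat G)\le3$, takes only the values $1,2,3$.

## 3. Fine graphs and a smallest counterexample

We replace $\chi'_f$ by an integer condition which is visibly inherited by subgraphs.

**Definition ($k$-fine).** For an integer $k\ge0$, $G$ is *$k$-fine* if $\Delta(G)\le k$ and $|E(G[S])|\le k(|S|-1)/2$ for every odd $S\subseteq V(G)$ with $|S|\ge3$.

For example, a fat triangle with multiplicities $p,q,r$ is $k$-fine exactly when $p+q+r\le k$. By (1.2), if $\chi'_f(G)\le k$ then $G$ is $k$-fine.

**Theorem 1.** *If $\beta(\hat G)\le3$ and $G$ is $k$-fine, then $\chi'(G)\le k$.*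

Theorem 1 with $k=\lceil\chi'_f(G)\rceil$, together with $\chi'\ge\lceil\chi'_f\rceil$, gives the Conjecture. The rest of Sections 3–8 proves Theorem 1.

For $k\le1$ it is trivial. For $k=2$ the components of $G$ are paths and cycles (possibly of length $2$), and a component that is an odd cycle on $S$ would have $|S|>2(|S|-1)/2$ edges, so there is none. **Suppose Theorem 1 fails, and choose a counterexample $(G,k)$ with $|E(G)|$ minimum among all counterexamples and without isolated vertices.** Then $k\ge3$. If $H$ is $k'$-fine with $\beta(\hat H)\le3$ and fewer edges than $G$, then $\chi'(H)\le k'$. In particular $G-e$ is $k$-colorable for every edge $e$.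

**Lemma 3.1.** *Some vertex of $G$ has degree less than $k$.*

**Proof.** Otherwise $G$ is $k$-regular on $n$ vertices, $n\geq 2$. If $n$ is odd, $|E(G)|=kn/2>k(n-1)/2$, contradicting $k$-fineness for $S=V(G)$. If $n$ is even, $k$-color $G-xy$ for an edge $xy$. The ends $x,y$ miss exactly one color each, $\alpha$ and $\beta$, and $\alpha\ne\beta$, since otherwise $xy$ could be colored. All other vertices, and $y$, see $\alpha$; so the class of $\alpha$ covers exactly $n-1$ vertices, an odd number, which is absurd. $\square$

**Fix** a vertex $x$ with $d(x)<k$ and an edge $e=xy$. From now on $\varphi$ denotes a $k$-coloring of $G-e$ with classes $M_c$, and $X,Y$ are the sets of colors missing at $x,y$. Then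
$$|X|=k-d(x)+1\ge2,\qquad|Y|=k-d(y)+1\ge1,\qquad X\cap Y=\emptyset,\tag{3.1}$$
the last because a common missing color could be given to $e$. For colors $\alpha\ne\beta$, an *$(\alpha,\beta)$-chain* is a component of the graph with edge set $M_\alpha\cup M_\beta$; it is a path or an even cycle (possibly of length $2$), and swapping the two colors on it gives another coloring of $G-e$.

**Lemma 3.2.** *Let $\alpha\in X$, $\beta\in Y$. The $(\alpha,\beta)$-chain containing $x$ is a path from $x$ to $y$, starting with a $\beta$-edge and ending with an $\alpha$-edge. It has even length at least $2$, so together with $e$ it forms an odd cycle $C_{\alpha\beta}$ of length at least $3$.*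

**Proof.** The vertex $x$ misses $\alpha$ and, as $X\cap Y=\emptyset$, sees $\beta$; so it is an end of a path that starts with a $\beta$-edge. Likewise $y$ misses $\beta$ and sees $\alpha$. If the path did not end at $y$, it would not contain $y$; swapping its colors would make $\beta$ missing at $x$ and keep it missing at $y$, and $e$ could be colored $\beta$. So it ends at $y$, with an $\alpha$-edge, and its length is even. $\square$

The whole proof plays colored chains against ears: chains have controlled parity, so they tend to be odd ears, and four ears are forbidden.

## 4. Three colors: chains as ears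

In this section $k=3$. The natural start is to look at the two odd cycles given by Lemma 3.2. They share an edge besides $e$, and they need not share more. Then their union has only two ears, and there is no contradiction with $\beta(\hat G)\le3$. The way on is to recolor along one cycle: the new coloring has its own chain from $x$ to $y$, which supplies further ears. First we clear away two degenerate configurations.

**Step 4.1. $G$ is simple.** *This step lets us work in $\hat G=G$.* Let $u,v$ be joined by $m\ge2$ edges. If $m=3$, then $\{u,v\}$ is a component, and a $3$-coloring of the rest extends. If $m=2$ and, say, $d(u)=2$, then $3$-color $G$ minus the two parallel edges; $v$ has at most one other edge, so two colors are free for the parallel edges. So $m=2$ and $d(u)=d(v)=3$. Let $u',v'$ be the third neighbors of $u,v$. If $u'=v'$, then $|E(G[\{u,v,u'\}])|\ge4>3$, a contradiction. So $u'\neq v'$; let $G^*=G-\{u,v\}+u'v'$, where the new edge may be parallel to an old one.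

$G^*$ is $3$-fine. Degrees do not increase. Let $T$ be odd, $|T|\ge3$. If $u',v'\in T$, then the edges of $G[T\cup\{u,v\}]$ at $u$ or $v$ are four in number, so
$$|E(G^*[T])|=|E(G[T])|+1=|E(G[T\cup\{u,v\}])|-3\le\tfrac32(|T|+1)-3=\tfrac32(|T|-1).$$
Otherwise $E(G^*[T])=E(G[T])$.

Next, $\beta(\hat G^*)\le\beta(\hat G)\leq 3$. If $u'v'\in E(\hat G)$, then $\hat G^*\subseteq\hat G$. Otherwise, in a subgraph with an open odd ear-decomposition that uses $u'v'$, replace this edge by the path $u'uvv'$ of length $3$; the ear containing it stays odd, and $u,v$ are new internal vertices.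

As $|E(G^*)|=|E(G)|-3$, $G^*$ has a $3$-coloring. Give $uu'$ and $vv'$ the color of the new edge $u'v'$, and the two parallel edges the other two colors. This $3$-colors $G$, a contradiction.

**Step 4.2. No vertex $x$ of degree $2$ lies in a triangle $x,y,x'$.** *This step makes sure that the cycles below are not triangles.* Otherwise contract the triangle to a vertex $t$, obtaining $G'$. It has no loops, as $G$ is simple. Since $y$ and $x'$ have at most one further edge each, $d(t)\le2$. $G'$ is $3$-fine: for odd $T'\ni t$ with $|T'|\ge3$, un-contracting adds $2$ vertices and $3$ edges, so $|E(G'[T'])|\le\frac32(|T'|+1)-3=\frac32(|T'|-1)$; sets avoiding $t$ and degrees of other vertices are unchanged.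

Also $\beta(\hat G')\le\beta(\hat G)$. Let a subgraph of $\hat G'$ with an open odd ear-decomposition contain $t$ (otherwise it is a subgraph of $\hat G$). All its degrees are at least $2$, so $t$ has exactly two neighbors $r\ne r'$ in it, and then one is adjacent to $y$ and the other to $x'$ in $G$, say $r$ to $y$ and $r'$ to $x'$. As $t$ has degree $2$, both edges at $t$ belong to the ear in which $t$ first appears, and $t$ is not an end of an ear. Replace $r,t,r'$ by $r,y,x,x',r'$. This adds two edges to one ear, so parities are preserved.

So $G'$, which has $|E(G)|-3$ edges, is $3$-colorable. The outer edges at $y$ and $x'$ get distinct colors $a,b$ (if outer edges are missing, choose $a\ne b$ arbitrarily, consistent with those present). Color $xx',xy,yx'$ with $a$, $b$ and the third color. At $y$ we see $a,b$ and the third color, at $x'$ we see $b,a$ and the third color, at $x$ we see $a,b$. This $3$-colors $G$, a contradiction.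

**Step 4.3. Two cycles and two recolorings.** *This step fixes the notation.* Now $x,e,\varphi$ are as in Section 3. Since $X,Y$ are disjoint subsets of three colors, (3.1) gives $8-d(x)-d(y)\le3$; with $d(x)\le2$ this forces $d(x)=2$, $d(y)=3$. Let $X=\{1,2\}$, $Y=\{3\}$, and let $xx'$ be the edge of color $3$ at $x$. By Steps 4.1 and 4.2, $x'\ne y$ and $yx'\notin E(G)$.

Put $A=V(C_{13})$ and $B=V(C_{23})$. Both cycles contain the path $x'\,x\,y$. Each vertex of $A\setminus\{x,y\}$ has its $1$-edge and its $3$-edge on $C_{13}$; $x$ has $e,xx'$ on it; $y$ has $e$ and its $1$-edge on it. The same holds for $B$ and $C_{23}$ with $2$ in place of $1$. Neither cycle is a triangle, since $yx'\notin E(G)$; so $|A|,|B|\ge5$. Moreover $A\ne B$: otherwise each of the colors $1,2,3$ has $(|A|-1)/2$ edges inside $A$ (colors $1,2$ cover all but $x$, color $3$ all but $y$), and with $e$ we get $|E(G[A])|>3(|A|-1)/2$.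

Let $\varphi'$ arise from $\varphi$ by swapping colors $1,3$ on $C_{13}-e$. In $\varphi'$, $x$ misses $2,3$ and $y$ misses $1$. Let $D$ be the cycle formed by $e$ and the $\varphi'$-$(1,2)$-chain from $x$ to $y$; it exists by Lemma 3.2 for $\varphi'$. The $\varphi'$-$1$-edges are the $\varphi$-$1$-edges not on $C_{13}$ and the $\varphi$-$3$-edges on $C_{13}$; the $\varphi'$-$2$-edges are the $\varphi$-$2$-edges. Let $D'$ be defined in the same way with $1$ and $2$ exchanged: swap $2,3$ on $C_{23}-e$ and take the chain in colors $1,2$ from $x$ to $y$. Below, colors without further specification are $\varphi$-colors.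

**Step 4.4. Claim.** *If $D\ne C_{23}$, then $G$ has a subgraph with an open odd ear-decomposition into $1+s_2+s_3$ ears, where $s_2\ge1$ is the number of components of $C_{23}\cap D$ and $s_3=1+\#\{3\text{-edges}\ne xx'\text{ of }C_{13}\text{ with both ends in }B\cup V(D)\}$. Moreover, every vertex of $A\cap(B\cup V(D))$ is in $\{x,x',y\}$ or on such a $3$-edge.*

*This step turns the three cycles $C_{23}$, $D$, $C_{13}$ into ears, added in this order.* Start with $C_{23}$ and add $D$. Every common vertex $v\ne x$ of $C_{23}$ and $D$ has its $2$-edge on both cycles, since $2$ is one of the two colors of each, and $y$ is the end at which each chain has its $2$-edge. The vertex $x$ has $e$ and $xx'$ on both (on $D$, because $xx'$ is the $\varphi'$-$1$-edge at $x$), and $y$ has $e$ and its $2$-edge on both. As $D\ne C_{23}$, the components of $C_{23}\cap D$ are paths, and each has at least two vertices. Consider the $s_2$ segments of $D$ between them. They have no internal vertex in $B$ and no edge in $C_{23}$. The two ends of a segment are distinct: they lie in different components if $s_2\ge2$, and they are the two ends of the only component if $s_2=1$. The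 ends are not $x$ or $y$, because both $D$-edges at $x$ and both at $y$ are common. So at each end the $2$-edge is common, and the segment starts and ends with $\varphi'$-$1$-edges. It alternates $1,2$ under $\varphi'$, hence has odd length. So the segments are $s_2$ open odd ears.

Now add $C_{13}$. No $1$-edge of $C_{13}$ is in $C_{23}\cup D$: the edges of $C_{23}-e$ have colors $2,3$, and those of $D-e$ are $2$-edges, $1$-edges off $C_{13}$, or $3$-edges. Let $v\in A\cap(B\cup V(D))$, $v\ne y$. Its $3$-edge is on $C_{13}$. If $v\in B$, this edge is on $C_{23}$. If $v\in V(D)$, the $\varphi'$-$1$-edge at $v$ is on $D$, and since $v\in A\setminus\{y\}$ it equals this $3$-edge. So in either case the $3$-edge at $v$ is common to $C_{13}$ and $C_{23}\cup D$. Since $1$-edges of $C_{13}$ are not common and $e$ is, the components of $C_{13}\cap(C_{23}\cup D)$ are the path $x'xy$ and single $3$-edges. These single $3$-edges are exactly the $3$-edges $\ne xx'$ of $C_{13}$ with both ends in $B\cup V(D)$, so there are $s_3$ components; this also gives the last statement of the Claim. The $s_3$ segments of $C_{13}$ between the components start and end with $1$-edges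 and alternate $1,3$, so they are odd. Their ends are distinct ($x'$ and $y$ if $s_3=1$, in different components otherwise), and their internal vertices are not in $B\cup V(D)$. So they are $s_3$ further open odd ears. This proves the Claim.

The Claim also holds with $1$ and $2$ exchanged, with $D',A,B$ in place of $D,B,A$; denote the numbers by $s_2',s_3'$. Since $G$ is simple and $\beta(G)\le3$:
$$D\ne C_{23}\Rightarrow s_2=s_3=1,\qquad D'\ne C_{13}\Rightarrow s_2'=s_3'=1.\tag{4.1}$$

**Step 4.5. $D\ne C_{23}$ and $D'\ne C_{13}$.** *This step removes the hypothesis of the Claim.* Suppose $D=C_{23}$. Then all $3$-edges of $C_{23}$ lie on $D$, so they are $\varphi'$-$1$-edges, hence on $C_{13}$. They cover $B\setminus\{y\}$, so $B\subseteq A$, and $B\subsetneq A$ as $A\neq B$. If also $D'=C_{13}$, then likewise $A\subseteq B$, a contradiction. So $D'\ne C_{13}$. As $B\subseteq A$, all the $(|B|-1)/2$ $3$-edges of $C_{23}$ have both ends in $A\cup V(D')$, so $s_3'=\frac{|B|-1}2\ge2$, contradicting (4.1). The case $D'=C_{13}$ is symmetric.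

**Step 4.6. A fourth ear.** *This step finishes $k=3$ by using $D$ and $D'$ at the same time.* By (4.1) all four numbers are $1$, so by the Claim
$$A\cap(B\cup V(D))=\{x,x',y\}=B\cap(A\cup V(D')).\tag{4.2}$$
Let $w,w'$ be the $2$-neighbors and $z,z'$ the $1$-neighbors of $y,x'$, respectively. They exist, since $y$ misses only $3$ and $x'\in (A\cap B)\setminus\{x,y\}$. None of them is in $\{x,x',y\}$, because $G$ is simple, $x$ misses $1,2$, and $yx'\notin E(G)$. The edges $yw,x'w'$ are on $C_{23}$ and $yz,x'z'$ on $C_{13}$, so by (4.2) $w,w'\in B\setminus A$ and $z,z'\in A\setminus B$. Also $w\ne w'$ and $z\ne z'$, since color classes are matchings.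

The $2$-edges $yw,x'w'$ are on both $C_{23}$ and $D$. The $3$-edge of $C_{23}$ at $w$ is not on $D$: as $w\notin A$, it is not on $C_{13}$, so its $\varphi'$-color is $3$. The same holds at $w'$. So the unique component of $C_{23}\cap D$ is the path $w\,y\,x\,x'\,w'$. The rest of $D$ is a path $F$ from $w$ to $w'$, with internal vertices outside $B$, and by (4.2) all vertices of $F$ are outside $A$. So no edge of $F$ is on $C_{13}$, $\varphi'=\varphi$ on $F$, the colors of $F$ are $1,2,1,\dots,1$ in order, and $F$ is odd. Symmetrically, there is a path $F'$ from $z$ to $z'$ with internal vertices outside $A\cup B$, all vertices outside $B$, colors $2,1,\dots,2$, and odd length.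

The paths $F$ and $F'$ are disjoint. Consider the closed walk $y\,w\,F\,w'\,x'\,z'\,F'\,z\,y$. Its colors are $2$, then $1,\dots,1$ on $F$, then $2$, $1$, then $2,\dots,2$ on $F'$, then $1$; so it alternates $1,2$ cyclically and never backtracks. In $M_1\cup M_2$, where degrees are at most $2$, it therefore runs around a cycle component. It visits $y$ only once, since $y\in A\cap B$ is on neither $F$ nor $F'$. So it runs around once, and all its vertices are distinct.

Therefore
$$C_{13};\qquad\text{the path of }C_{23}\text{ from }y\text{ to }x'\text{ avoiding }x;\qquad F;\qquad F'$$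
is an open odd ear-decomposition with four ears. The second ear has odd length $|B|-2\ge3$ and its internal vertices are outside $A$ by (4.2), so none of its edges is on $C_{13}$. The ear $F$ has its distinct ends in $B\setminus A$ and its internal vertices outside $A\cup B$; its first edge is $1$-colored with an end outside $A$, so even if $F$ is a single edge it is in neither $C_{13}$ nor $C_{23}$. The ear $F'$ has its distinct ends in $A\setminus B$ and its internal vertices outside $A\cup B\cup V(F)$; its first edge is $2$-colored with an end outside $B$, so it is in neither $C_{13}$ nor $C_{23}$, and not in $F$ as $F,F'$ are disjoint. Four ears contradict $\beta(\hat G)\le3$. Hence **$k\ge4$**.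

## 5. Peeling off a color class: saturated and tight sets

For $k\ge4$ a sensible first approach is induction on $k$: remove one color class $M_\gamma$ and hope that $G-M_\gamma$ is $(k-1)$-fine. In our minimal counterexample it cannot be, and the set violating the condition carries strong information.

For a matching $M$ put $M[S]=M\cap E(G[S])$. For odd $S$, a color $c$ *saturates* $S$ if $|M_c[S]|=(|S|-1)/2$, that is, exactly one vertex of $S$ is not covered by $M_c[S]$. If $c\in X$, $x\in S$ and $c$ saturates $S$, then the uncovered vertex is $x$, so $M_c[S]$ is a perfect matching of $S-x$. Similarly for $Y$ and $y$.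

If $x,y\in S$ and $S$ is odd, then
$$\text{not all } k \text{ colors saturate } S,\tag{5.1}$$
since otherwise, counting $e$, $|E(G[S])|\geq k\frac{|S|-1}2+1$.

**Definition (good color, tight set).** A color $\gamma$ is *good* if $Y\ne\{\gamma\}$. (Note that $X\ne\{\gamma\}$ always.) An odd set $S$ with $x,y\in S$ is *$\gamma$-tight* if all colors $\ne\gamma$ saturate $S$; by (5.1), $\gamma$ then does not saturate it.

The words can be used for any partial coloring. For instance, take a triangle $x,y,t$ with $e=xy$ uncolored, three available colors, $1$ on $yt$ and $2$ on $xt$. Then $\{x,y,t\}$ is $3$-tight: colors $1$ and $2$ saturate it, and color $3$ does not. (Here $3$ can be given to $e$. In our counterexample $e$ can never be colored.)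

**Lemma 5.1.** *For each good $\gamma$ there is a $\gamma$-tight set.*

**Proof.** We have $M_\gamma\ne\emptyset$, else color $e$ with $\gamma$. The graph $G-M_\gamma$ is not $(k-1)$-colorable, has fewer edges than $G$, and its underlying simple graph has $\beta\le3$. By minimality of $G$ it is not $(k-1)$-fine. The degrees are not to blame: a vertex $v\ne x,y$ of degree $k$ sees $\gamma$; $d(x)<k$; and if $d(y)=k$ then $|Y|=1$ and $Y\ne\{\gamma\}$, so $y$ sees $\gamma$. Thus $\Delta(G-M_\gamma)\le k-1$. So there is an odd $S$ with $|S|\ge3$ and $|E(G[S])\setminus M_\gamma|>(k-1)\frac{|S|-1}2$. These edges are those of the $M_c[S]$ with $c\ne\gamma$, at most $\frac{|S|-1}2$ for each of the $k-1$ colors $c$, and possibly $e$. Hence $e$ is among them, $x,y\in S$, and every $c\ne\gamma$ saturates $S$. $\square$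

The next lemma says that tight sets, if chosen minimal, are exactly the kind of sets that $\beta$ controls.

**Lemma 5.2.** *For good $\gamma$, every inclusion-minimal $\gamma$-tight set $S$ is a 2cfc set.*

**Proof.** Let $H=G[S]-M_\gamma$; it contains $e$ and all $M_c[S]$ with $c\ne\gamma$.

*$H$ is factor-critical.* If not, some $H-v$ has no perfect matching. By Tutte's theorem there is $T'\subseteq S-v$ such that $H-v-T'$ has more than $|T'|$ odd components, and, since $|S|-1$ is even, at least $|T'|+2$. With $T=T'\cup\{v\}\ne\emptyset$, $H-T$ has at least $|T|+1$ odd components. Let $c\ne\gamma$. The matching $M_c[S]\subseteq H$ leaves exactly one vertex of $S$ uncovered. Each odd component contains a vertex matched to $T$, or the uncovered vertex. So there are exactly $|T|+1$ odd components, the vertices of $T$ are matched into distinct odd components, the uncovered vertex is in the remaining one, and each odd component has exactly one vertex not matched inside it. In other words, each odd component is saturated by $c$. For $c\in X\setminus\{\gamma\}$ the uncovered vertex is $x$, for $c\in Y\setminus\{\gamma\}$ it is $y$; both sets of colors are nonempty.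 So $x$ and $y$ lie in odd components and, since $e\in H$, in the same one, $Q$. Every $c\ne\gamma$ saturates $Q$, so $Q\subsetneq S$ is $\gamma$-tight, contradicting minimality.

*$H$ is $2$-connected.* First, $H$ is connected: since $|S|$ is odd there is an odd component $K$, and if there were another component, deleting a vertex of it would leave a graph with the odd component $K$, hence without a perfect matching. Also $|S|\ge3$. Suppose $v$ is a cut vertex. As $H-v$ has a perfect matching, its components are even. As $x,y$ are adjacent in $H$, there is a component $Q$ of $H-v$ with $x,y\in Q\cup\{v\}=:S'$. Put $S''=S\setminus Q$. Both are odd, $S'\cap S''=\{v\}$, and every edge of $H$ lies inside $S'$ or inside $S''$. So for $c\ne\gamma$,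
$$|M_c[S']|+|M_c[S'']|=\tfrac{|S|-1}2=\tfrac{|S'|-1}2+\tfrac{|S''|-1}2,$$
and $c$ saturates $S'\subsetneq S$. So $S'$ is $\gamma$-tight, contradicting minimality.

Finally, $\hat G[S]$ contains $\hat H$ as a spanning subgraph, so it is 2cfc. $\square$

Two lemmas tell us how such sets combine.

**Lemma 5.3.** *Let $S,S'$ be 2cfc sets containing $x,y$, let $z\in\{x,y\}$, and let $M$ be a matching such that $M[S]$, $M[S']$ are perfect matchings of $S-z$, $S'-z$. Then $|S\cap S'|$ is odd, $S\cup S'$ is a 2cfc set, $M[S\cup S']$ is a perfect matching of $(S\cup S')-z$, and $M$ perfectly matches $S'\setminus S$ within itself.*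

**Proof.** The $M$-partner of a vertex of $S-z$ is in $S-z$, and likewise for $S'$. Hence a vertex in both sets has its partner in both; a vertex of $S\setminus S'$ has its partner in $S-z$ and not in $S'-z$, so in $S\setminus S'$; similarly for $S'\setminus S$. So $M$ perfectly matches each of $(S\cap S')-z$, $S\setminus S'$, $S'\setminus S$ within itself, and no vertex of $(S\cup S')-z$ is matched to $z$. This gives all claims but the second. Now $\hat G[S\cup S']$ is $2$-connected, since $\hat G[S]$ and $\hat G[S']$ are and they share two vertices. For $v\in S$, a perfect matching of $\hat G[S]-v$ together with $M$ on $S'\setminus S$ is a perfect matching of $\hat G[S\cup S']-v$; symmetrically for $v\in S'$. $\square$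

**Lemma 5.4.** *If $S,S',S\cap S'$ are odd and $c$ saturates $S$ and $S'$, then $c$ saturates $S\cup S'$.*

**Proof.** An edge inside both $S$ and $S'$ is inside $S\cap S'$, and any edge inside $S$ or $S'$ is inside $S\cup S'$. So
$$|M_c[S]|+|M_c[S']|\le|M_c[S\cap S']|+|M_c[S\cup S']|\le\tfrac{|S\cap S'|-1}2+\tfrac{|S\cup S'|-1}2 .$$
The left side is $\frac{|S|-1}2+\frac{|S'|-1}2$, which equals the right side. So equality holds throughout. $\square$

## 6. Three tight sets and how far uncrossing goes

**Choice of colors.** Fix distinct $1,2\in X$, a color $d\in Y$, and a color $3\notin\{1,2,d\}$. The last choice needs $k\ge4$; this is why $k=3$ was treated separately. Nothing is assumed on whether $3$ is missing at $x$ or $y$. Since $d\in Y$, the colors $1,2,3$ are good. For $i=1,2,3$ let $S_i$ be an inclusion-minimal $i$-tight set and $c_i=c(S_i)$. By Lemma 5.2 and (2.3), $c_i\in\{1,2,3\}$.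

The color $d$ saturates all three sets, and $M_d[S_i]$ is a perfect matching of $S_i-y$. By Lemma 5.3 with $M_d$ and $z=y$, all intersections $S_i\cap S_j$ are odd, and all unions of two or three of the $S_i$ are 2cfc sets, so they have $c\le3$.

**Lemma 6.1.**

* **(a)** $S_i\ne S_j$ for $i\ne j$.
* **(b)** If $c_\tau=3$, then $S_j\subsetneq S_\tau$ and $c_j\le2$ for $j\ne\tau$. If $c_i=c_j$ with $i\ne j$, then $S_i,S_j$ are incomparable. If $c_i=c_j=2$ with $i\ne j$, then $c(S_i\cup S_j)=3$ and $S_i\cup S_j=S_1\cup S_2\cup S_3$.
* **(c)** $V(C_{2d})\subseteq S_1\cap S_3$ and $V(C_{1d})\subseteq S_2\cap S_3$. Consequently: if $c_1=1$ then $S_1=V(C_{2d})\subseteq S_3$; if $c_2=1$ then $S_2=V(C_{1d})\subseteq S_3$; if $c_3=1$ then $S_3\subseteq S_1\cap S_2$.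

**Proof.** (a) The color $j$ saturates $S_i$ but not $S_j$.

(b) Let $c_\tau=3$. Then $c(S_j\cup S_\tau)\le3=c_\tau$, so $S_j\cup S_\tau=S_\tau$ by Lemma 2.2; with (a), $S_j\subsetneq S_\tau$, and $c_j\le2$ by Lemma 2.2. If $c_i=c_j$, then neither set contains the other properly by Lemma 2.2, and they differ by (a). If $c_i=c_j=2$, then $S_i\subsetneq S_i\cup S_j$, so $c(S_i\cup S_j)=3$; the union of all three sets contains $S_i\cup S_j$ and has $c\le3$, so the two are equal by Lemma 2.2.

(c) The colors $2,d$ saturate $S_1$ and $S_3$, and $2\in X$, $d\in Y$. So in each of these sets every vertex except $x$ has its $2$-edge inside and every vertex except $y$ has its $d$-edge inside. Hence the $(2,d)$-chain from $x$ to $y$ does not leave the set. The same holds for $1,d$ and $S_2,S_3$. If $c_i=1$, then $\hat G[S_i]$ is a cycle and equals any cycle it contains. So $c_1=1$ gives $S_1=V(C_{2d})$, and $c_2=1$ gives $S_2=V(C_{1d})$. If $c_3=1$, then $S_3=V(C_{2d})=V(C_{1d})$, which lies in $S_1$ and in $S_2$. $\square$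

Now uncross. We would like one set that all colors saturate, contradicting (5.1). Let $\{i,j,l\}=\{1,2,3\}$.

**Lemma 6.2.** *(i) $S_l\ne S_i\cup S_j$. (ii) It is impossible that $S_1\cup S_2=S_1\cup S_3=S_2\cup S_3$.*

**Proof.** (i) The color $l$ saturates $S_i$ and $S_j$, hence $S_i\cup S_j$ by Lemma 5.4, but it does not saturate $S_l$. (ii) By Lemma 5.4, color $l$ saturates $S_i\cup S_j$ for each choice of $l$, and each color outside $\{1,2,3\}$ saturates all the unions. So all colors would saturate the common union, contradicting (5.1). $\square$

This is the point where uncrossing stops. About $S_1\cup S_2$, Lemma 5.4 says that all colors other than $1,2$ saturate it, and nothing on colors $1$ and $2$. When one set contains another the union is just the larger set, and we learn nothing new. The pattern that will resist is $S_1\subseteq S_3$ with $S_1\cup S_2=S_2\cup S_3=:W$: here all colors except $2$ saturate $W$, and for color $2$ the argument gives only that it saturates $S_1\cup S_3=S_3$. Two further tools use $\beta$ and recoloring. The first handles one set lying just below two others.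

**Lemma 6.3.** *It is impossible that $S_i\subseteq S_j\cap S_l$ and $c_j=c_l=c_i+1$.*

**Proof.** Suppose it happens. By (a), $S_i\subsetneq S_j$, and by Lemma 2.2, $\hat G[S_j]=\hat G[S_i]\cup P_j$ with a path $P_j=a\,p_1\dots p_r\,b$, where $a\ne b$ are in $S_i$ and $\{p_1,\dots,p_r\}=S_j\setminus S_i$. As $S_i$ and $S_j$ are odd, $r\ge2$ is even. Let $U$ be the set of vertices of $S_i$ not covered by $M_i[S_i]$. Then $|U|$ is odd, and $|U|\ge3$, as $i$ does not saturate $S_i$.

The color $i$ saturates $S_j$, so all but at most one vertex of $U$ are matched by $M_i$ into $S_j\setminus S_i$. The only edges of $\hat G[S_j]$ between $S_i$ and $S_j\setminus S_i$ are $ap_1$ and $p_rb$. So at most two vertices of $U$ are so matched; hence $|U|=3$, $a,b\in U$, $M_i$ matches $a$ with $p_1$ and $b$ with $p_r$, and the one vertex of $S_j$ uncovered by $M_i[S_j]$ is in $U$. So all the $p$'s are covered by $M_i[S_j]$.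

By Lemma 5.3 (for $S_i$, $S_j$, $M_d$, $z=y$), $M_d$ matches $S_j\setminus S_i$ perfectly within itself. The only edges of $\hat G$ inside this set are those of the path $p_1\dots p_r$, so $M_d$ matches $p_1$–$p_2$, $p_3$–$p_4$, …. Then $M_i$ matches $p_2$–$p_3$, $p_4$–$p_5$, …. Thus $P_j$ is traced from $a$ (or from $b$) by alternately taking the $M_i$-partner and the $M_d$-partner until $S_i$ is reached. The same holds for the corresponding path $P_l$ of $S_l$, whose two ends are also in $U$. As $|U|=3$, $P_j$ and $P_l$ have a common end. The tracing rule refers only to $S_i$, $M_i$, $M_d$, so from the common end both paths have the same vertices. Hence $S_j=S_l$, contradicting (a). $\square$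

## 7. Swapping two colors through a set with three ears

The idea for the stuck pattern is to recolor. Suppose a set $W$ of maximal height $c(W)=3$ is $\tau$-tight. Since $\tau$ does not saturate $W$, some $(\tau,d)$-chains come out of $W$. A chain that leaves $W$ and comes back would be an odd ear attached to $W$: a fourth ear. So chains that leave never return, and they can be swapped without disturbing what happens elsewhere in $W$. The swap destroys the saturation of $W$ by $d$ and so pushes the $\tau$-tight set down to a smaller height.

**Lemma 7.1 (Transfer Lemma).** *Let $\tau\in\{1,2,3\}$ and let $W$ be a 2cfc set with $c(W)=3$ that is $\tau$-tight. Then there are a $k$-coloring $\varphi^\circ$ of $G-e$ with the same missing sets $X,Y$ at $x,y$, and a nonempty set $Q\subseteq W$, such that:*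

1. *if $Z\subseteq W$ is odd, $x,y\in Z$, and $\tau$ and $d$ saturate $Z$ (in $\varphi$), then $\varphi^\circ=\varphi$ on $E(G[Z])-e$, and $Q\cap Z=\emptyset$;*
2. *every minimal $\tau$-tight set $S_\tau^\circ$ of $\varphi^\circ$ satisfies $S_\tau^\circ\subsetneq W$, hence $c(S_\tau^\circ)\le2$, and $S_\tau^\circ\cap Q=\emptyset$.*

**Proof.**

**Step 7.1. The $(\tau,d)$-components inside $W$.** *This step finds the pieces of chains to swap.* As $d\ne\tau$, $d$ saturates $W$; so $M_d[W]$ is a perfect matching of $W-y$, and no $M_d$-edge leaves $W$ ($y$ misses $d$). Let $U$ be the set of vertices of $W$ not covered by $M_\tau[W]$; it has odd size, and $|U|\ge3$ since $\tau$ does not saturate $W$ by (5.1). In $(M_\tau\cup M_d)[W]$ the vertices of $W\setminus(U\cup\{y\})$ have degree $2$, those of $U\setminus\{y\}$ have degree $1$ (a $d$-edge), and $y$ has degree $0$ if $y\in U$ and $1$ otherwise. So the component of $y$ is a (possibly trivial) path containing exactly one vertex of $U$. The other $|U|-1\ge2$ vertices of $U$ are the ends of $r\ge1$ path components $R_1,\dots,R_r$, each having two distinct ends in $U$ and $d$-edges at both ends. All remaining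 components are cycles, possibly of length $2$. Let $Q$ be the set of ends of the $R_i$. Then $Q\ne\emptyset$ and $y\notin Q$.

**Step 7.2. Chains leaving $W$ never return.** *This step uses $\beta\le3$.* Let $K_i$ be the $(\tau,d)$-chain of $\varphi$ containing $R_i$. We claim that $V(K_i)\cap W=V(R_i)$ and that $K_i$ is a path. At an end $q$ of $R_i$ the $\tau$-edge, if it exists, leaves $W$, as $q\in U$. Follow the chain from $q$ outside $W$. If it returned to $W$, it would do so via a $\tau$-edge, since no $d$-edge leaves $W$. The first vertex $q''$ of $W$ so reached is not $q$, because the $\tau$-edge at $q$ is the first edge of the segment and is not used twice. The segment from $q$ to $q''$ has colors $\tau,d,\dots,\tau$, hence odd length, at least $3$ as its first edge leaves $W$, and all internal vertices outside $W$. Adding it to an open odd ear-decomposition of $\hat G[W]$ with $3$ ears gives $4$ ears, contradicting $\beta(\hat G)\le3$. So the chain never returns from either end of $R_i$, which proves the claim.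

**Step 7.3. The recoloring.** *This step defines $\varphi^\circ$ and checks $X$ and $Y$.* Let $\varphi^\circ$ arise from $\varphi$ by swapping $\tau,d$ on all $K_i$. The vertex $y\in W$ is on no $R_i$, so $y\notin K_i$, and $Y$ is unchanged. If $x$ is on no $K_i$, then $X$ is unchanged. Suppose $x\in K_i$. Color $d$ is present at $x$, since $d\in Y$. If $\tau\in X$, then the $(\tau,d)$-chain of $x$ contains $y$ by Lemma 3.2, a contradiction. So $x$ sees both $\tau$ and $d$, before and after the swap, and $X$ is unchanged.

**Step 7.4. Proof of 1.** *This step shows that well-saturated subsets are not touched.* The color $d$ leaves exactly $y$ uncovered in $Z$; let $u$ be the unique vertex of $Z$ not covered by $M_\tau[Z]$. In $(M_\tau\cup M_d)[Z]$ every vertex has degree $2$ except $y$ and $u$. So each component is a cycle or is the (possibly trivial) path from $y$ to $u$. Hence a component of $(M_\tau\cup M_d)[W]$ meeting $Z$ is a cycle or contains $y$. So no $R_i$ meets $Z$; thus $Q\cap Z=\emptyset$, and, as $V(K_i)\cap W=V(R_i)$, no $K_i$ meets $Z$. This gives 1.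

**Step 7.5. Proof of 2.** *This step shows that the new tight set is lower.* Choose $c_0\in\{1,2\}\setminus\{\tau\}$. Then $c_0\in X$ and $c_0\ne\tau,d$, so its class is unchanged. It saturates $W$ (which is $\tau$-tight for $\varphi$) and $S_\tau^\circ$ (which is $\tau$-tight for $\varphi^\circ$). By Lemma 5.2 for $\varphi^\circ$, $S_\tau^\circ$ is a 2cfc set. By Lemma 5.3 with $M=M_{c_0}$ and $z=x$, $W\cup S_\tau^\circ$ is a 2cfc set. It has $c\le3=c(W)$, so $S_\tau^\circ\subseteq W$ by Lemma 2.2. In $\varphi^\circ$ the $d$-edge at $q\in Q$ is the old $\tau$-edge; if it exists, it leaves $W$. So $q$ is not covered by color $d$ inside $W$. But $d$ saturates $S_\tau^\circ$ in $\varphi^\circ$ and $d\in Y$, so all vertices of $S_\tau^\circ-y$ are covered by $d$ inside $S_\tau^\circ\subseteq W$. As $y\notin Q$, we get $S_\tau^\circ\cap Q=\emptyset$. In particular $S_\tau^\circ\ne W$, and $c(S_\tau^\circ)\le2$ by Lemma 2.2. $\square$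

**Remark 7.2 (keeping the other sets).** In the situation of Lemma 7.1 let $j\in\{1,2,3\}\setminus\{\tau\}$ and $S_j\subseteq W$. Then part 1 applies to $Z=S_j$, since $\tau$ and $d$ are different from $j$ and so saturate $S_j$. Whether a subset of $S_j$ is $j$-tight depends only on the coloring of $E(G[S_j])-e$, which is unchanged. So $S_j$ is $j$-tight for $\varphi^\circ$, and no proper subset of it is. Hence we may take $S_j^\circ=S_j$, and $Q\cap S_j=\emptyset$. Since $X,Y$ are unchanged, everything in Sections 5–7 holds for $\varphi^\circ$ with the same colors $1,2,3,d$.

## 8. Eliminating the height patterns $(c_1,c_2,c_3)$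

**Step 8.1. We may assume $c_1,c_2,c_3\le2$.** *This step removes height $3$.* If $c_\tau=3$, then by Lemma 6.1(b) the other $c_j$ are at most $2$ and $S_j\subseteq S_\tau$. Apply Lemma 7.1 with $W=S_\tau$. By Remark 7.2 we have, for $\varphi^\circ$, $S_j^\circ=S_j$ for $j\ne\tau$, and $c(S_\tau^\circ)\le2$. Replace $\varphi$ by $\varphi^\circ$.

It remains to show that no coloring $\varphi$ (with these $X,Y,1,2,3,d$ and a choice of minimal sets $S_i$) satisfies $c_1,c_2,c_3\le2$.

**Step 8.2. $c_3=1$ is impossible.** *This step uses Lemma 6.3.* By Lemma 6.1(c), $S_3\subseteq S_1\cap S_2$. By Lemma 6.1(a) and Lemma 2.2, $c_1,c_2\ge2$, so $c_1=c_2=2$, contradicting Lemma 6.3 with $i=3$.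

**Step 8.3. $(c_1,c_2,c_3)=(1,1,2)$ is impossible.** *This step uses Lemma 6.2(i).* By Lemma 6.1(c), $S_1,S_2\subseteq S_3$. They are incomparable by Lemma 6.1(b), so $c(S_1\cup S_2)\ge2=c(S_3)$ by Lemma 2.2, and since $S_1\cup S_2\subseteq S_3$, again by Lemma 2.2, $S_1\cup S_2=S_3$. This contradicts Lemma 6.2(i).

**Step 8.4. $(2,2,2)$ is impossible.** *This step uses Lemma 6.2(ii).* By Lemma 6.1(b) all pairwise unions equal $S_1\cup S_2\cup S_3$, contradicting Lemma 6.2(ii).

**Step 8.5. $(1,2,2)$ and $(2,1,2)$ are impossible.** *This step treats the pattern on which uncrossing is stuck.* The colors $1,2$ play the same role, so let $c_1=1$, $c_2=c_3=2$. By Lemma 6.1(c), $S_1\subseteq S_3$. If $S_1\subseteq S_2$, this contradicts Lemma 6.3 with $i=1$. So $S_1\not\subseteq S_2$, hence $S_2\subsetneq S_1\cup S_2$ and $c(S_1\cup S_2)=3$ by Lemma 2.2. By Lemma 6.1(b), $S_2\cup S_3=S_1\cup S_2\cup S_3$ has $c=3$, and it contains $S_1\cup S_2$, so by Lemma 2.2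
$$W:=S_1\cup S_2=S_2\cup S_3=S_1\cup S_2\cup S_3,\qquad c(W)=3.$$
By Lemma 5.4, color $1$ saturates $W=S_2\cup S_3$, color $3$ saturates $W=S_1\cup S_2$, and all colors outside $\{1,2,3\}$ saturate $W$. So $W$ is $2$-tight. Apply Lemma 7.1 with $\tau=2$. By Remark 7.2, for $\varphi^\circ$ we have $S_1^\circ=S_1$ and $S_3^\circ=S_3$, and $Q\cap S_3=\emptyset$. By part 2 of the lemma, $S_2^\circ\subsetneq W$, $c(S_2^\circ)\le2$ and $Q\cap S_2^\circ=\emptyset$.

If $c(S_2^\circ)=1$, then $\varphi^\circ$ has the pattern $(1,1,2)$, excluded by Step 8.3 applied to $\varphi^\circ$. So $c(S_2^\circ)=2=c(S_3)$, and Lemma 6.1(b) for $\varphi^\circ$ gives $c(S_2^\circ\cup S_3)=3$. As $S_2^\circ\cup S_3\subseteq W$ and $c(W)=3$, Lemma 2.2 gives $S_2^\circ\cup S_3=W\supseteq Q$. But $Q\ne\emptyset$ is disjoint from both $S_2^\circ$ and $S_3$. This is a contradiction.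

Steps 8.2–8.5 cover all patterns with $c_1,c_2,c_3\le2$. So no counterexample exists, Theorem 1 is proved, and the Conjecture is true. $\blacksquare$

## 9. A formula, integer decomposition, and sharpness of the bound

The matching polytope $\mathrm{MP}(G)\subseteq\mathbb R^{E(G)}$ is the convex hull of the incidence vectors of the matchings of $G$. It has the *integer decomposition property* if for every integer $k\ge1$, every integral $w\in k\,\mathrm{MP}(G)$ is a sum of $k$ integral vectors of $\mathrm{MP}(G)$; since $\mathrm{MP}(G)$ is the hull of $0/1$-vectors, its integral vectors are exactly the incidence vectors of matchings. For the triangle, $\mathrm{MP}$ is the hull of $0$ and the three unit vectors, so the all-ones vector is in $k\,\mathrm{MP}$ exactly when $k\ge3$, and it is then the sum of the three unit vectors and $k-3$ zero vectors.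

**Theorem 2.** *Let $\beta(\hat G)\le3$.*

1. $\displaystyle\chi'(G)=\max\Big\{\Delta(G),\ \max_{|S|\ge3\text{ odd}}\Big\lceil\frac{2|E(G[S])|}{|S|-1}\Big\rceil\Big\}$.
2. *The matching polytope $\mathrm{MP}(G)$ has the integer decomposition property.*

*The bound is sharp:*

3. *For every $b\ge4$ there is a simple graph $G$ with $\beta(G)=b$ and $\chi'(G)=\lceil\chi'_f(G)\rceil+1$, and $\mathrm{MP}(G)$ does not have the integer decomposition property.*

**Proof of 1.** *This follows by reading off the definition.* $G$ is $k$-fine exactly when $k$ is at least the right-hand side, which is a lower bound for $\chi'$ by (1.2) and $\chi'_f\le\chi'$. Apply Theorem 1.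

**Proof of 2.** *The point is that Theorem 1 allows parallel edges.* Let $w\in k\,\mathrm{MP}(G)$ be integral, $k\ge1$; then $w\ge0$. Replace each edge $f$ by $w_f$ parallel copies to get $G_w$. Its underlying simple graph is a subgraph of $\hat G$, so it has $\beta\le3$. As $w/k$ is a convex combination of incidence vectors of matchings, the sum of $w$ over the edges at a vertex is at most $k$, and over the edges inside an odd $S$ at most $k(|S|-1)/2$. So $G_w$ is $k$-fine, and by Theorem 1 its edge set is partitioned into $k$ (possibly empty) matchings. Each of them uses at most one copy of each edge of $G$ and corresponds to a matching of $G$. Hence $w$ is a sum of $k$ incidence vectors of matchings of $G$.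

**Proof of 3.** *We take $P^-$, where rounding fails, together with a harmless graph that raises $\beta$ to $b$.* By Lemma 1.1 and (2.2), $\chi'_f(P^-)=3$, $\chi'(P^-)=4$ and $\beta(P^-)=4$. (That $\beta(P^-)\ge4$ also follows from Theorem 1, since $P^-$ is $3$-fine.)

Let $b\ge4$. Let $J_b$ consist of a $5$-cycle $v_1v_2v_3v_4v_5$ to which $b-1$ ears of length $3$ are added successively, the first joining $v_1,v_2$ and each later one joining the two internal vertices of the previous ear. This is an open odd ear-decomposition with $b$ ears, and $J_b$ is connected with $|E|-|V|+1=b$, so $\beta(J_b)=b$. $J_b$ is $3$-colorable: give color $3$ to $v_1v_2$ and to all middle edges of ears; give the two outer edges of the successive ears the colors $1,1$, then $2,2$, then $1,1$, and so on; and give $v_1v_5,v_2v_3,v_3v_4,v_4v_5$ the colors $2,2,1,3$. To check: $v_1$ and $v_2$ each see $3$, $2$, and $1$ from the first ear; $v_3$ sees $2,1$; $v_4$ sees $1,3$; $v_5$ sees $3,2$; an internal vertex of an ear sees $3$ on the middle edge, the color of its outer edge, and, if there is a next ear, the other color of $\{1,2\}$.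

Let $G$ be the disjoint union of $P^-$ and $J_b$, a simple graph. A graph with an open odd ear-decomposition is connected, so $\beta(G)=\max\{4,b\}=b$. The six perfect matchings of $P$, restricted to $P^-$, contain each edge of $P^-$ exactly twice. Combine them with the three color classes of $J_b$, each used twice. This gives six matchings of $G$ such that each edge of $G$ is in exactly two of them. Weight $\frac12$ on each shows $\chi'_f(G)\le3$, and $\Delta(G)=3$, so $\chi'_f(G)=3$. Moreover the all-ones vector of $E(G)$ is $3$ times the average of the six incidence vectors, so it lies in $3\,\mathrm{MP}(G)$. As $\chi'(G)=\max\{\chi'(P^-),\chi'(J_b)\}=4$, we have $\chi'(G)=\lceil\chi'_f(G)\rceil+1$, and the all-ones vector is not a sum of $3$ incidence vectors of matchings. $\square$
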